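# Quantified S4 over the space $\mathbb N^{\mathbb N}$

## 1. A guess modeled on the rational line

Quantified S4 is strongly complete for the rational line $\mathbb Q$, and a countable domain of individuals is enough there. The irrational line is also a separable metric space in which clopen sets abound. So the answer one would first guess is this: quantified S4 is strongly complete for the irrational line, and countable domains suffice. A result of Dragalin points the same way: intuitionistic predicate logic QH is strongly complete for $\mathbb N^{\mathbb N}$, which is homeomorphic to the irrational line, with a countable domain. There is also a reason for doubt, since QS4 is not complete for any locally connected space, in particular not for $\mathbb R$. The question is posed in "Quantified Modal Logic On The Rational Line" (https://tspace.library.utoronto.ca/bitstream/1807/90690/1/quantified_modal_logic_on_the_rational_line.pdf).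

We first say precisely what is being guessed, and then test it on three formulas. Half of the guess will survive.

**Language and logic.** $L$ is a first-order language without identity and without function symbols, with countably many individual variables $y_0,y_1,\dots$ and countably many predicate symbols, at least one of which has positive arity. It is enriched with a unary operator $\Box$, and $\Diamond A$ abbreviates $\neg\Box\neg A$. QS4 is classical first-order logic without identity in this language together with the axioms and rules of S4 for $\Box$. For a set of formulas $\Gamma$ and a formula $A$ we write $\Gamma\vdash A$ if $A$ is a theorem of QS4 or there are $\gamma_1,\dots,\gamma_n\in\Gamma$ such that $(\gamma_1\wedge\dots\wedge\gamma_n)\to A$ is a theorem.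

**Predicate topological models (Rasiowa–Sikorski).** A model is $M=\langle X,\tau,D,V\rangle$, where $\langle X,\tau\rangle$ is a topological space, $D$ is a nonempty set (the domain, the same at every point), and $V$ assigns to each $n$-ary predicate $P$ a map $V(P):D^n\to\mathcal P(X)$. An assignment $\sigma$ maps variables to $D$. We put $M,x,\sigma\models P(w_1,\dots,w_n)$ iff $x\in V(P)(\sigma(w_1),\dots,\sigma(w_n))$. Boolean connectives are evaluated pointwise. $M,x,\sigma\models\forall y\,A$ iff $M,x,\sigma'\models A$ for every $\sigma'$ differing from $\sigma$ at most on $y$. Finally, $M,x,\sigma\models\Box A$ iff there is an open $O\ni x$ with $M,z,\sigma\models A$ for all $z\in O$.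

So $\Box$ is interior, and $\Diamond A$ holds at $x$ iff every open $O\ni x$ contains a point where $A$ holds: $\Diamond$ is closure.

**Completeness and strong completeness.** $A$ is valid in a space $X$ if it is true in every model on $X$, at every point, under every assignment. QS4 is complete for $X$ if every formula valid in $X$ is a theorem. QS4 is strongly complete for $X$ if, for all $\Gamma$ and $A$, the following holds: if, in all models on $X$, at all points and under all assignments, the truth of all of $\Gamma$ implies the truth of $A$, then $\Gamma\vdash A$.

Completeness is the case $\Gamma=\emptyset$. Strong completeness carries a compactness property. If every finite subset of $\Gamma$ is satisfiable at some point of some model on $X$, then so is $\Gamma$: otherwise $\Gamma$ would entail a contradiction $A$ over $X$, so $\Gamma\vdash A$, so finitely many members of $\Gamma$ would already be refutable, and by soundness not satisfiable.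

We use one fact about the logic without proof, namely soundness: every theorem of QS4 is valid in every topological space (Rasiowa–Sikorski). ZFC is assumed throughout. $\mathbb N^{\mathbb N}$ has the product topology of discrete copies of $\mathbb N$. Its basic open sets are the cylinders $[u]=\{x: x\text{ extends }u\}$ for finite sequences $u$. Since $\mathbb N^{\mathbb N}$ is homeomorphic to the irrational line, all statements about it transfer.

## 2. Three formulas tested over countable domains

To support the guess, each non-theorem should be refutable over $\mathbb N^{\mathbb N}$ with a countable domain. Let $P$ be a predicate of positive arity, and write $P(y)$ for $P(y,\dots,y)$. In the examples we specify $V(P)$ on the diagonal only; elsewhere it is arbitrary.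

**One individual.** Let $p=P(y)$ and consider $\Box\Diamond p\to\Diamond\Box p$. Let $D=\{d\}$, and let $V(P)(d,\dots,d)$ be the set of eventually zero sequences. Every cylinder contains an eventually zero sequence and one that is not. So $\Diamond p$ holds everywhere and $\Box p$ nowhere, and the formula is false at every point. The guess passes this test with $|D|=1$.

**Countably many individuals.** Consider $\forall y\,\Box P(y)\to\Box\forall y\,P(y)$. Over a finite domain it is valid, because finitely many open neighborhoods have an open intersection. Over $D=\mathbb N$ let $V(P)(n,\dots,n)=[0^n]$. At $x=000\cdots$ each $P(n)$ holds on the neighborhood $[0^n]$, so the antecedent is true. Any $x'\ne x$ lies outside $[0^n]$ for large $n$, so $\forall y\,P(y)$ holds only at $x$, and $\{x\}$ is not open. The formula fails at $x$. The guess passes again.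

**A formula about dense open sets.** Let
$$F=\Box\forall y\,\Diamond\Box P(y)\to\Diamond\forall y\,P(y).$$
Over $\mathbb Q$ a countable domain refutes it: take $D=\mathbb Q$ and $V(P)(q,\dots,q)=\mathbb Q\setminus\{q\}$. Each of these sets is open and dense, so the antecedent holds everywhere, yet no point satisfies $\forall y\,P(y)$. Over $\mathbb N^{\mathbb N}$ the Baire category theorem enters. Let $\mathrm{cov}(\mathcal M)$ be the least number of nowhere dense sets covering $\mathbb N^{\mathbb N}$. By the Baire category theorem $\mathrm{cov}(\mathcal M)\ge\aleph_1$. Since singletons are nowhere dense, $\mathrm{cov}(\mathcal M)\le2^{\aleph_0}$.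

**Lemma 1.** (a) $F$ is true at every point of every model on $\mathbb N^{\mathbb N}$ with $|D|<\mathrm{cov}(\mathcal M)$, in particular whenever $D$ is countable. (b) $F$ is false at every point of some model on $\mathbb N^{\mathbb N}$ with $|D|=2^{\aleph_0}$. Hence $F$ is not a theorem of QS4.

*Proof.* (a) Suppose $\Box\forall y\,\Diamond\Box P(y)$ holds at $x$. Then there is a cylinder $O\ni x$ such that, for every $d\in D$, each point of $O$ is in the closure of the interior $I_d$ of $V(P)(d,\dots,d)$. That is, $I_d$ is dense in $O$. Let $O'\subseteq O$ be any cylinder containing $x$. Each $O'\setminus I_d$ is closed in $O'$ and has empty interior there, so it is nowhere dense in $O'$. Since $O'$ is homeomorphic to $\mathbb N^{\mathbb N}$ and there are fewer than $\mathrm{cov}(\mathcal M)$ of these sets, they do not cover $O'$. So some $z\in O'$ lies in all $I_d\subseteq V(P)(d,\dots,d)$, and $\forall y\,P(y)$ holds at $z$. As $O'$ was arbitrary, $\Diamond\forall y\,P(y)$ holds at $x$.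

(b) Let $X=\mathbb N^{\mathbb N}$, $D=X$, $V(P)(d,\dots,d)=X\setminus\{d\}$. Each $X\setminus\{d\}$ is open, and dense because $X$ has no isolated points, so the antecedent is true everywhere. At the point $z$ the individual $z$ falsifies $P$, so $\forall y\,P(y)$ is true nowhere and the consequent is false everywhere. By soundness $F$ is not a theorem. $\square$

So the guess fails as stated: over $\mathbb N^{\mathbb N}$ with countable domains QS4 is not even complete. But $F$ is no counterexample to completeness itself, because part (b) refutes it over $\mathbb N^{\mathbb N}$ with a larger domain. Note the form of that refutation, which will guide the proof: each point $z$ brings its own individual, which behaves exceptionally at $z$ and nowhere else.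

## 3. The theorems

**Definition.** A topological space is *strongly zero-dimensional* if every open cover is refined by a partition into clopen sets.

A second countable space with a clopen base qualifies: refine the cover by countably many clopen sets $V_0,V_1,\dots$ and take the nonempty sets among $V_n\setminus\bigcup_{m<n}V_m$. So $\mathbb N^{\mathbb N}$, the irrational line, $\mathbb Q$ and the Cantor set are strongly zero-dimensional. The real line is not: by connectedness its only partition into nonempty clopen sets is $\{\mathbb R\}$, which does not refine a cover by bounded intervals.

**Theorem 1.** Let $X$ be a nonempty metrizable strongly zero-dimensional space without isolated points, and let $x\in X$. If $\Gamma\nvdash A$, there are a predicate topological model $M$ on $X$ with domain of cardinality $\le|X|$ and an assignment $\sigma$ such that $M,x,\sigma\models\gamma$ for all $\gamma\in\Gamma$ and $M,x,\sigma\not\models A$. Hence QS4 is strongly complete, and so complete, for $X$. In particular this holds for $X=\mathbb N^{\mathbb N}$, equivalently for the irrational line.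

**Theorem 2.** For a nonempty metrizable strongly zero-dimensional space $X$ the following are equivalent: (i) QS4 is strongly complete for $X$; (ii) QS4 is complete for $X$; (iii) the isolated points of $X$ are not dense in $X$.

**Theorem 3.** If only models with $|D|=\kappa$ are admitted, QS4 is strongly complete for $\mathbb N^{\mathbb N}$ for each $\kappa\ge2^{\aleph_0}$, and is not even complete for $1\le\kappa<\mathrm{cov}(\mathcal M)$, in particular for countable $\kappa$.

Under CH, or under MA (which implies $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$), the threshold in Theorem 3 is therefore exactly $2^{\aleph_0}$. The range $\mathrm{cov}(\mathcal M)\le\kappa<2^{\aleph_0}$ is not decided here. The negative half of Theorem 3 is already proved: for $1\le\kappa<\mathrm{cov}(\mathcal M)$ the formula $F$ is valid over domains of cardinality $\kappa$ by Lemma 1(a), and it is not a theorem by Lemma 1(b).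

Sections 4 to 9 prove Theorem 1. For a first hearing, keep $X=\mathbb N^{\mathbb N}$ in mind.

## 4. Cutting the space along a tree

The purpose of this section is to organize $X$ by a tree of clopen sets, so that theories can be built by recursion along the tree.

**Definition.** A *resolution* of $X$ is a rooted tree of nodes, each at a finite level, where each node $s$ has a nonempty clopen set $U_s\subseteq X$ and a point $x_s\in U_s$, and each non-root node has a *color* in $\mathbb N$, such that:

* (R1) $U_{\mathrm{root}}=X$.
* (R2) For each $s$, the sets $U_t$, for $t$ a child of $s$, are nonempty clopen subsets of $X$ partitioning $U_s\setminus\{x_s\}$.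
* (R3) For each $s$, every $k\in\mathbb N$ is the color of at least one child of $s$. For every neighborhood $O$ of $x_s$ and all sufficiently large $k$, every child $t$ of $s$ of color $k$ has $U_t\subseteq O$.
* (R4) If $s_0=\mathrm{root},s_1,s_2,\dots$ is an infinite branch and $z\in\bigcap_nU_{s_n}$, then the sets $U_{s_n}$ form a neighborhood base at $z$.

**Example: $\mathbb N^{\mathbb N}$.** The nodes are the finite sequences $u$ that do not end in $0$, including the empty sequence, which is the root. Put $U_u=[u]$ and $x_u=u000\cdots$. The children of $u$ are the sequences $u0^kj$ with $k\ge0$ and $j\ge1$, and $u0^kj$ has color $k$. A point of $[u]$ other than $x_u$ has a first nonzero entry after $u$, which puts it in exactly one $[u0^kj]$; this is (R2). A child of color $k$ has its cylinder inside $[u0^k]$, which gives (R3). Along a branch the lengths strictly increase, which gives (R4). Every node is reached, at the level given by its number of nonzero entries. For instance $3,0,0,2,0,0,\dots$ is $x_u$ for $u=(3,0,0,2)$, while $1,1,1,\dots$ is no $x_u$ and lies on the infinite branch of the sequences $1^n$.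

**Existence in general, with $x_{\mathrm{root}}=x$ prescribed.** Let $X$ be as in Theorem 1, with a fixed metric. First, $X$ has a clopen base. If $y\in O$ with $O$ open, refine the cover $\{O,X\setminus\{y\}\}$ by a clopen partition; the piece containing $y$ is not inside $X\setminus\{y\}$, so it lies in $O$.

Start with $U_{\mathrm{root}}=X$. Let $U_s$ be given at level $n$, and choose $x_s\in U_s$, with $x_{\mathrm{root}}=x$. We choose clopen sets $U_s=B_0\supsetneq B_1\supsetneq\cdots$ containing $x_s$. Given $B_k$, the point $x_s$ is not isolated, so there is $y\in B_k\setminus\{x_s\}$; let $B_{k+1}$ be a clopen set containing $x_s$, inside $B_k\setminus\{y\}$ and inside the ball of radius $2^{-k}$ about $x_s$. The $B_k$ form a neighborhood base at $x_s$, their intersection is $\{x_s\}$, and each $B_k\setminus B_{k+1}$ is clopen and nonempty. Take a clopen partition of $X$ refining the cover by balls of radius $2^{-n-2}$, and intersect it with $B_k\setminus B_{k+1}$. The nonempty intersections are clopen of diameter at most $2^{-n-1}$ and partition $B_k\setminus B_{k+1}$. Taken over all $k$, these pieces are the sets $U_t$ of the children of $s$, and a piece of $B_k\setminus B_{k+1}$ gets color $k$. Then (R1) and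 (R2) are clear. (R3) holds because a child of color $k$ has $U_t\subseteq B_k$. (R4) holds because $U_{s_n}$ is an open set containing $z$ of diameter at most $2^{-n}$ for $n\ge1$.

**Node points and branch points.** Let $z\in X$. Walk down from the root: if the current node is $s$ and $z\ne x_s$, then by (R2) $z$ lies in $U_t$ for exactly one child $t$; move to $t$. Either the walk stops at a node $s'$ with $z=x_{s'}$, and we call $z$ a *node point*, or it follows an infinite branch with $z\in\bigcap_nU_{s_n}$, and we call $z$ a *branch point*. In both cases the nodes $s$ with $z\in U_s$ are exactly those on the walk: if $z\in U_s$, then $z$ lies in the sets of all predecessors of $s$ and is not the distinguished point of any proper predecessor, so the walk passes through $s$. In particular $s\mapsto x_s$ is injective.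

In $\mathbb N^{\mathbb N}$ there are countably many node points (the eventually zero sequences) and uncountably many branch points.

## 5. Saturated theories along the tree

For a set $C$ of new individual constants let $L(C)$ be the extended language, and let $\vdash\varphi$ mean that $\varphi$ is a theorem of QS4 with constants. Replacing constants in a derivation by variables that do not occur in it gives a derivation. So $\vdash\varphi(\bar c)$ implies $\vdash\varphi(\bar y)$ for fresh $\bar y$, and adding constants is conservative.

**Definition.** A set $\Delta$ of $L(C)$-sentences is *consistent* if $\nvdash\neg(\delta_1\wedge\dots\wedge\delta_n)$ for all $\delta_1,\dots,\delta_n\in\Delta$. A set $T$ is *saturated in $L(C)$* if it is a maximal consistent set of $L(C)$-sentences and $\exists y\,\varphi\in T$ implies $\varphi(c)\in T$ for some $c\in C$.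

For an example, take a model in which every individual is named by a constant, and a point $x$. The set of sentences true at $x$ is consistent by soundness, maximal because each sentence or its negation is true, and has witnesses because all individuals are named. So it is saturated.

A maximal consistent $T$ contains exactly one of $\varphi,\neg\varphi$ and is closed under provable consequence. If $T$ is saturated, then
$$\forall y\,\varphi\in T\quad\text{iff}\quad\varphi(c)\in T\text{ for all }c\in C, \tag{1}$$
for if $\forall y\,\varphi\notin T$ then $\exists y\,\neg\varphi\in T$, and a witness $c$ gives $\neg\varphi(c)\in T$.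

**Lemma 2.** Let $\Delta$ be a consistent set of $L(C)$-sentences, $C$ countable, and $E$ countably infinite and disjoint from $C$. Then $\Delta$ extends to a saturated $T$ in $L(C\cup E)$.

*Proof.* By conservativity $\Delta$ is consistent in $L(C\cup E)$. List the existential sentences of $L(C\cup E)$. For each $\exists y\,\varphi$ in turn add the sentence $\exists y\,\varphi\to\varphi(e)$, where $e\in E$ occurs neither in $\varphi$ nor in any sentence added so far. Only finitely many constants of $E$ have been used, and none occurs in $\Delta$, so such an $e$ exists.

Each addition preserves consistency. Otherwise some finite conjunction $\delta$ of sentences already present satisfies $\vdash\delta\to\neg(\exists y\,\varphi\to\varphi(e))$, so $\vdash\delta\to\exists y\,\varphi$ and $\vdash\delta\to\neg\varphi(e)$. Since $e$ is not in $\delta$ or $\varphi$, replacing it by a fresh variable and generalizing gives $\vdash\delta\to\forall y\,\neg\varphi$. Then $\vdash\neg\delta$, a contradiction. The union of all stages is consistent. By Lindenbaum's lemma it extends to a maximal consistent set, and this set has the witnesses we added. $\square$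

We shall need these facts about QS4.

* (t1) $\Box\varphi\to\varphi$ and $\Box\varphi\to\Box\Box\varphi$ are theorems; $\Box$ commutes with finite conjunctions and is monotone.
* (t2) $\vdash\exists\bar y\,\Box\varphi\to\Box\exists\bar y\,\Box\varphi$. From $\vdash\Box\varphi\to\exists\bar y\,\Box\varphi$ we get $\vdash\Box\varphi\to\Box\Box\varphi$ and $\vdash\Box\Box\varphi\to\Box\exists\bar y\,\Box\varphi$. Now introduce $\exists\bar y$ on the left.
* (t3) $\vdash\exists\bar y(\Box\varphi\wedge\Diamond\psi)\to\Diamond\exists\bar y(\Box\varphi\wedge\psi)$. Indeed $\Box\varphi\wedge\Diamond\psi$ implies $\Box\Box\varphi\wedge\Diamond\psi$, which implies $\Diamond(\Box\varphi\wedge\psi)$, which implies $\Diamond\exists\bar y(\Box\varphi\wedge\psi)$. Introduce $\exists\bar y$ on the left.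

**Step 1: the starting theory.** The purpose is to turn $\Gamma\nvdash A$ into a consistent set of sentences. Let $a_0,a_1,\dots$ be distinct new constants, and for a formula $B$ let $B^a$ be $B$ with each free occurrence of $y_i$ replaced by $a_i$. Put
$$\Delta=\{\gamma^a:\gamma\in\Gamma\}\cup\{\neg A^a\}.$$
This is consistent. Otherwise $\vdash\neg(\gamma_1^a\wedge\dots\wedge\gamma_n^a\wedge\neg A^a)$ for some $\gamma_1,\dots,\gamma_n\in\Gamma$. Replace the occurring $a_i$ by fresh variables, generalize, and instantiate these variables to the $y_i$. No capture occurs, since the positions concerned were free occurrences of $y_i$ in the original formulas. We obtain $\vdash\neg(\gamma_1\wedge\dots\wedge\gamma_n\wedge\neg A)$, so $\Gamma\vdash A$, contrary to assumption.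

**Step 2: theories at the nodes.** The purpose is to attach to each node $s$ a theory describing the point $x_s$. Boxed sentences must persist down the tree, and each possibility $\Diamond\psi$ at $x_s$ must be realized arbitrarily close to $x_s$. Fix a resolution of $X$ with $x_{\mathrm{root}}=x$.

**Lemma 3.** There are countable sets $C_s$ and saturated $T_s$ in $L(C_s)$, for all nodes $s$, such that:

* (N1) $T_{\mathrm{root}}\supseteq\Delta$. If $t$ is a child of $s$, then $C_s\subseteq C_t$, and $\Box\varphi\in T_s$ implies $\Box\varphi\in T_t$.
* (N2) If $\Diamond\psi\in T_s$, there are infinitely many $k$ such that $\psi\in T_t$ for every child $t$ of $s$ of color $k$.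
* (N3) With $N_{\mathrm{root}}=C_{\mathrm{root}}$, and $N_t=C_t\setminus C_s$ for $t$ a child of $s$, the sets $N_s$ are pairwise disjoint.

*Proof.* Lemma 2, applied to $\Delta$, $C=\{a_0,a_1,\dots\}$ and a fresh $E$, gives $C_{\mathrm{root}}=C\cup E$ and $T_{\mathrm{root}}$. Now let $T_s$ be given. List the sentences $\psi$ with $\Diamond\psi\in T_s$ as $\psi_0,\psi_1,\dots$, each infinitely often; there are such $\psi$, for example tautologies. Let $t$ be a child of $s$ of color $k$. We claim that $\{\Box\varphi:\Box\varphi\in T_s\}\cup\{\psi_k\}$ is consistent. Otherwise $\vdash\Box\varphi_1\wedge\dots\wedge\Box\varphi_m\to\neg\psi_k$ with $\Box\varphi_i\in T_s$. By (t1), $\Box\varphi_1\wedge\dots\wedge\Box\varphi_m$ implies $\Box(\Box\varphi_1\wedge\dots\wedge\Box\varphi_m)$, which implies $\Box\neg\psi_k$. So $\Box\neg\psi_k\in T_s$, contradicting $\Diamond\psi_k\in T_s$. By Lemma 2 let $T_t$ be a saturated extension of this set in $L(C_s\cup N_t)$, where $N_t$ is a countably infinite set of constants chosen fresh for each $t$, and put $C_t=C_s\cup N_t$. (N1) and (N3) are clear. (N2) holds because each $\psi$ equals $\psi_k$ for infinitely many $k$. $\square$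

## 6. What the tree alone cannot do

We could now try to finish at once. For $c\in N_s$ let $d_c$ be the individual whose name is $c$ on $U_s$ and some default constant $a\in C_{\mathrm{root}}$ elsewhere. Let the domain consist of the $d_c$, and let $P$ hold of individuals at $x_s$ iff $T_s$ says so of their names. On the subspace of node points this works; the node case of Lemma 6 below uses no other points. For $\mathbb N^{\mathbb N}$ that subspace is the countable set of eventually zero sequences.

Over $\mathbb N^{\mathbb N}$ itself the attempt stops at the branch points. The tree of $\mathbb N^{\mathbb N}$ has countably many nodes, so there are countably many $d_c$. Take $\Gamma=\emptyset$ and $A=F$. Whatever we decide about truth at branch points, Lemma 1(a) makes $F$ true at the root point. The proof of that lemma shows what goes wrong: if the antecedent of $F$ holds at $x_{\mathrm{root}}$, there are points $z$ arbitrarily close to it at which every $d_c$ satisfies $P$, while $T_{\mathrm{root}}$ contains $\neg\Diamond\forall y\,P(y)$ and so demands an individual that falsifies $P$ at each $z$ near $x_{\mathrm{root}}$. A branch point needs witnesses of its own.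

So let a branch point $z$ have a theory $T_z$ with a new constant $e$, and let $d$ be an individual with $d(z)=e$. What should the name of $d$ be at points $z'\ne z$?

Suppose first that $d(z')=a$ for all $z'\ne z$. Let $\varphi(w)$ be a formula such that $T_z$ contains $\Box\varphi(e)$, $\varphi(a)$ and $\neg\Box\varphi(a)$. For truth to agree with the theories, $\Box\varphi(e)\in T_z$ requires $\varphi(a)\in T_{z'}$ for all $z'\ne z$ near $z$. But $\neg\Box\varphi(a)\in T_z$ together with $\varphi(a)\in T_z$ requires $\varphi(a)\notin T_{z'}$ for some $z'\ne z$ in every neighborhood of $z$. The values of $d$ near $z$ have to be chosen in accordance with the boxed sentences of $T_z$.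

Suppose instead that $e$ remains its name on a whole neighborhood $U_{s_n}$ of $z$. In $\mathbb N^{\mathbb N}$ there are uncountably many branch points and countably many nodes. So some node $s$ would serve uncountably many branch points $z$, and every point of $U_s$ would have uncountably many names. The theories would no longer be countable, and a construction that meets the conditions one after another breaks down.

The refuting model in Lemma 1(b) suggests a way between the two. There the individuals are the points of $\mathbb N^{\mathbb N}$, and $P$ fails for $d$ exactly at $d$. Let $z$ be a branch point with branch $(s_n)$ and consider the individual $z$ on the clopen set $U_{s_n}\setminus U_{s_{n+1}}$. There it behaves exactly like the individual $x_{s_{n+1}}$ with respect to $P$: both satisfy $P$ throughout that set, since neither $z$ nor $x_{s_{n+1}}$ belongs to it. So an individual can be new at $z$ and, on each of the clopen rings around $z$, coincide with an individual from the countable tree; which one depends on the ring.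

This is the plan in general. The individual $d_{z,i}$ is called $e_{z,i}$ at $z$ and nowhere else. On the ring $U_{s_n}\setminus U_{s_{n+1}}$ it borrows constants that are already available there, chosen so that the borrowed constants satisfy more and more of the boxed sentences of $T_z$ as $n$ grows. The stock of names at each point then stays countable.

## 7. Limit theories at the branch points

The purpose of this section is to define $T_z$ for all $z\in X$ so that the boxed sentences about old constants in $T_z$ are exactly those that appear along the branch.

If $z=x_s$ is a node point, put $C^0_z=C_z=C_s$ and $T_z=T_s$.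

Let $z$ be a branch point with branch $(s_n)$. Put $C^0_z=\bigcup_nC_{s_n}$, a countable set, and consider the set of $L(C^0_z)$-sentences
$$\{\Box\varphi:\Box\varphi\in T_{s_n}\text{ for some }n\}\cup\{\neg\Box\varphi:\Box\varphi\notin T_{s_n}\text{ for all }n\}.$$
Any finite subset of it lies in $T_{s_n}$ for all large $n$. Indeed, take $n$ so large that all constants of the subset are in $C_{s_n}$ and each of its sentences $\Box\varphi$ of the first kind has already appeared; by (N1) it has persisted. For $\neg\Box\varphi$ of the second kind, $\Box\varphi$ is an $L(C_{s_n})$-sentence not in $T_{s_n}$, so $\neg\Box\varphi\in T_{s_n}$ by maximality. Hence the set is consistent. Let $E_z=\{e_{z,i}:i\in\mathbb N\}$ be fresh constants, with different $E_z$ disjoint, put $C_z=C^0_z\cup E_z$, and by Lemma 2 let $T_z$ be a saturated extension in $L(C_z)$.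

**Lemma 4.** (a) If $z$ is a branch point with branch $(s_n)$ and $\varphi$ is an $L(C_z^0)$-sentence, then $\Box\varphi\in T_z$ iff $\Box\varphi\in T_{s_n}$ for some $n$; and then $\Box\varphi\in T_{s_n}$ for all large $n$.

(b) For every $z\in X$: if $z\in U_s$, then $C_s\subseteq C_z^0$, and $\Box\varphi\in T_s$ implies $\Box\varphi\in T_z$.

*Proof.* (a) If $\Box\varphi$ is in some $T_{s_n}$, it is in the set above. If it is in none, its negation is. The last clause is (N1). (b) The node $s$ is on the walk of $z$. If $z=x_{s'}$, apply (N1) repeatedly from $s$ down to $s'$. If $z$ is a branch point, then $s=s_n$ for some $n$, and (a) applies. $\square$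

## 8. Individuals that borrow their names

Individuals will be functions $d$ on $X$ with $d(z)\in C_z$; we think of $d(z)$ as the name of $d$ at $z$. Write $a=a_0\in C_{\mathrm{root}}$, which lies in every $C^0_z$.

**Step 3: tree individuals.** The purpose is to give each constant $c$ of the tree an owner. For $c\in N_s$ let $d_c(z)=c$ if $z\in U_s$ and $d_c(z)=a$ otherwise. As $U_s$ is clopen, $d_c$ is constant near every $z$, and $d_c(z)\in C_z^0$ by Lemma 4(b).

**Step 4: individuals of a branch point.** The purpose is to give the constants $e_{z,i}$ owners that behave near $z$ as $T_z$ prescribes. Fix a branch point $z$ with branch $(s_n)$.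

Notation: for an $L(C_z)$-sentence $\theta$ and a sequence $\bar b=(b_i)$ of constants, $\theta[\bar b]$ is $\theta$ with each $e_{z,i}$ replaced by $b_i$. Further, $\theta^*$ is $\theta$ with each $e_{z,i}$ replaced by a variable $v_i$; the distinct $v_i$ are chosen not to occur in the finitely many formulas under consideration, and $\exists\bar v$ quantifies all the $v_i$ that occur in those formulas. Renaming bound variables gives provably equivalent sentences, so membership in a theory does not depend on the choice of the $v_i$. If $\theta\in T_z$, then $\exists\bar v\,\theta^*\in T_z$, and this is an $L(C_z^0)$-sentence, to which Lemma 4(a) can be applied once it is boxed.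

*The requirements, in order.* List the sentences $\Box\alpha\in T_z$ as $\Box\alpha_1,\Box\alpha_2,\dots$. Put $\beta_m=\alpha_1\wedge\dots\wedge\alpha_m$ for $m\ge1$, and let $\beta_0$ be a tautology of $L(\{a\})$. List the sentences $\psi$ with $\Diamond\psi\in T_z$ as $\psi_0,\psi_1,\dots$, each infinitely often.

*How many requirements stage $n$ can handle.* By (t1), $\Box\beta_m\in T_z$. Hence $\exists\bar v\,\Box\beta_m^*\in T_z$, and by (t2)
$$\Box\exists\bar v\,\Box\beta_m^*\in T_z. \tag{2}$$
This is an $L(C^0_z)$-sentence, so by Lemma 4(a) it lies in $T_{s_n}$ for all large $n$. Let $m_n$ be the largest $m\le n$ with $\Box\exists\bar v\,\Box\beta_m^*\in T_{s_n}$. The value $m=0$ always qualifies, since $\Box\Box\beta_0$ is a theorem. By what was just said, for each $m$ we have $m_n\ge m$ for all large $n$; so $m_n\to\infty$.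

The inner box in (2) is there for a reason: we want the borrowed constants to satisfy $\Box\beta$, and not merely $\beta$, in $T_{s_n}$, because only boxed sentences pass from $T_{s_n}$ to the points of $U_{s_n}$. And since $\Box$ cannot be moved inside $\exists\bar v$, we do not get one tuple that serves all $n$; the tuple will change from ring to ring.

*Stage $n$: the ring $U_{s_n}\setminus U_{s_{n+1}}$.* Write $\beta=\beta_{m_n}$. By (t1), $\exists\bar v\,\Box\beta^*\in T_{s_n}$. In particular all constants of $\beta$ from $C_z^0$ lie in $C_{s_n}$. Saturation of $T_{s_n}$ gives $b_i\in C_{s_n}$, with $b_i=a$ when $v_i$ does not occur, such that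
$$\Box\beta[\bar b]\in T_{s_n}. \tag{3}$$
Put $d_{z,i}=b_i$ on $U_{s_n}\setminus U_{s_{n+1}}$, with the following exception, which serves $\psi_n$. If some constant of $\psi_n$ from $C_z^0$ is not in $C_{s_n}$, there is no exception at this stage. Otherwise, from $\Box\beta\wedge\Diamond\psi_n\in T_z$ we get $\exists\bar v(\Box\beta^*\wedge\Diamond\psi_n^*)\in T_z$, and (t3) gives
$$\Diamond\exists\bar v(\Box\beta^*\wedge\psi_n^*)\in T_z.$$
This is an $L(C_{s_n})$-sentence. So $\Box\neg\exists\bar v(\Box\beta^*\wedge\psi_n^*)$ is not in $T_z$, hence by Lemma 4(a) not in $T_{s_n}$; that is,
$$\Diamond\exists\bar v(\Box\beta^*\wedge\psi_n^*)\in T_{s_n}.$$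
By (N2) there are infinitely many colors $k$ such that $\exists\bar v(\Box\beta^*\wedge\psi_n^*)\in T_t$ for every child $t$ of $s_n$ of color $k$. Choose such a $k$ different from the color of $s_{n+1}$, and by (R3) a child $t$ of $s_n$ of color $k$. Then $t\ne s_{n+1}$, so $U_t\subseteq U_{s_n}\setminus U_{s_{n+1}}$. Saturation of $T_t$ gives $b'_i\in C_t$, with $b_i'=a$ when $v_i$ does not occur, such that
$$\Box\beta[\bar b']\wedge\psi_n[\bar b']\in T_t. \tag{4}$$
Put $d_{z,i}=b'_i$ on $U_t$ instead of $b_i$. We call $t$ the exceptional child of stage $n$.

*The center.* Put $d_{z,i}(z)=e_{z,i}$. By (R4), and since $X$ is metrizable, $\bigcap_nU_{s_n}=\{z\}$. As $U_{s_0}=X$, every $z'\ne z$ lies in exactly one ring, and $d_{z,i}$ is defined on all of $X$. Write $\bar d_z(z')=(d_{z,i}(z'))_{i}$.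

**Lemma 5.** Let $z$ be a branch point with branch $(s_n)$.

* (D1) For $z'\ne z$, $d_{z,i}$ is constant on a neighborhood of $z'$, and $d_{z,i}(z')\in C^0_{z'}$.
* (D2) If $\Box\alpha\in T_z$, there is $N$ such that $\alpha[\bar d_z(z')]\in T_{z'}$ for all $z'\in U_{s_N}$.
* (D3) If $\Diamond\psi\in T_z$, every neighborhood $O$ of $z$ contains a point $z'$ with $\psi[\bar d_z(z')]\in T_{z'}$.

*Proof.* (D1) Each ring is clopen, and so are $U_t$ and the ring minus $U_t$ for the exceptional child $t$; on each of these sets $d_{z,i}$ is constant. The value is in $C_{s_n}$ with $z'\in U_{s_n}$, or in $C_t$ with $z'\in U_t$. By Lemma 4(b) it is in $C_{z'}^0$.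

(D2) Let $\alpha=\alpha_j$, and choose $N$ with $m_n\ge j$ for all $n\ge N$. Let $z'\in U_{s_N}$, $z'\ne z$. Then $z'$ is in the ring $U_{s_n}\setminus U_{s_{n+1}}$ for some $n\ge N$. By (3) or (4), the sentence $\Box\beta_{m_n}[\bar d_z(z')]$ lies in $T_{s_n}$, or in $T_t$ if $z'\in U_t$ for the exceptional child $t$. By Lemma 4(b) it lies in $T_{z'}$. Since $\alpha_j$ is a conjunct of $\beta_{m_n}$, (t1) gives $\alpha_j[\bar d_z(z')]\in T_{z'}$. For $z'=z$ the sentence $\alpha[\bar d_z(z)]$ is $\alpha$ itself, which is in $T_z$ by $\Box\alpha\to\alpha$.

(D3) For all large $n$ we have $U_{s_n}\subseteq O$ by (R4), and all constants of $\psi$ from $C_z^0$ lie in $C_{s_n}$. Since $\psi$ is listed infinitely often, choose such an $n$ with $\psi_n=\psi$. Then stage $n$ has an exceptional child $t$; let $z'=x_t\in U_t\subseteq O$. Here $\bar d_z(z')=\bar b'$, and by (4) $\psi[\bar b']\in T_t=T_{x_t}=T_{z'}$. $\square$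

## 9. Truth is membership in $T_z$

The purpose of this section is to assemble the model and to show that a formula is true at $z$ exactly when $T_z$ says so about the names at $z$.

Let $D$ be the set of all $d_c$, for $c\in\bigcup_sN_s$, and all $d_{z,i}$, for $z$ a branch point and $i\in\mathbb N$. Put
$$V(P)(f_1,\dots,f_k)=\{z\in X:P(f_1(z),\dots,f_k(z))\in T_z\}.$$
For every $z\in X$ we have
$$\{f(z):f\in D\}=C_z. \tag{5}$$
The inclusion from left to right follows from Step 3, (D1) and $d_{z,i}(z)=e_{z,i}$. For the converse let $c\in C_z^0$. Then $c\in C_s$ for some $s$ on the walk of $z$, so $c\in N_{s'}$ for $s'=s$ or some predecessor $s'$ of $s$. As $z\in U_{s'}$, we get $d_c(z)=c$. If $z$ is a branch point, the remaining names $e_{z,i}$ are the values $d_{z,i}(z)$.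

**Lemma 6 (truth lemma).** Let the free variables of the $L$-formula $B$ be among $w_1,\dots,w_k$ and let $\sigma(w_j)=f_j$. For all $z\in X$: $M,z,\sigma\models B$ iff $B(f_1(z),\dots,f_k(z))\in T_z$.

*Proof.* By induction on $B$. The atomic case is the definition of $V$, and the Boolean cases follow from maximal consistency. Write $\bar f(z)$ for $(f_1(z),\dots,f_k(z))$.

*Quantifier.* By (1), $\forall y\,B(\bar f(z),y)\in T_z$ iff $B(\bar f(z),c)\in T_z$ for all $c\in C_z$. By (5) this holds iff $B(\bar f(z),g(z))\in T_z$ for all $g\in D$. By the induction hypothesis this says that $B$ is true at $z$ under all assignments that differ from $\sigma$ at most on $y$.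

*Box: preparation.* Let $\theta=B(\bar f(z))$, an $L(C_z)$-sentence. By Step 3 and (D1), each $f_j$ either is some $d_{z,i}$, with $f_j(z)=e_{z,i}$ (possible only if $z$ is a branch point), or is constant near $z$ with value in $C_z^0$. As there are finitely many $f_j$, there is one open $O_0\ni z$ on which all $f_j$ of the second kind are constant. The constants $e_{z,i}$ in $\theta$ come only from $f_j$ of the first kind, because $E_z$ is disjoint from $C_z^0$. Hence for $z'\in O_0$ the sentence $B(\bar f(z'))$ is $\theta[\bar d_z(z')]$ if $z$ is a branch point, and is $\theta$ if $z$ is a node point.

*Box at a branch point $z$.* If $\Box\theta\in T_z$, take $N$ from (D2) for $\alpha=\theta$. For all $z'\in O_0\cap U_{s_N}$ we get $B(\bar f(z'))\in T_{z'}$, so $B$ is true at $z'$ by the induction hypothesis. Hence $\Box B$ is true at $z$. If $\Box\theta\notin T_z$, then $\Diamond\neg\theta\in T_z$. Let $O$ be any neighborhood of $z$. By (D3) applied to $O\cap O_0$ there is $z'\in O\cap O_0$ with $\neg B(\bar f(z'))\in T_{z'}$, and $B$ is false at $z'$ by the induction hypothesis. Hence $\Box B$ is false at $z$.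

*Box at a node point $z=x_s$.* If $\Box\theta\in T_s$, then for all $z'\in U_s\cap O_0$ Lemma 4(b) gives $\Box\theta\in T_{z'}$, so $\theta=B(\bar f(z'))\in T_{z'}$ and $B$ is true at $z'$. Hence $\Box B$ is true at $z$. If $\Box\theta\notin T_s$, then $\Diamond\neg\theta\in T_s$. Let $O\subseteq O_0$ be a neighborhood of $x_s$. By (N2) there are infinitely many colors $k$ such that $\neg\theta\in T_t$ for all children $t$ of $s$ of color $k$; by (R3), if such a $k$ is large enough, there is a child $t$ of color $k$, and $U_t\subseteq O$. Then $x_t\in O$ and $\neg\theta\in T_t=T_{x_t}$. Since $x_t\in O_0$, the sentence $\theta$ is $B(\bar f(x_t))$, so $B$ is false at $x_t$. Hence $\Box B$ is false at $z$. $\square$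

**Proof of Theorem 1.** Let $\sigma(y_i)=d_{a_i}$. Since $a_i\in C_{\mathrm{root}}=N_{\mathrm{root}}$ and $U_{\mathrm{root}}=X$, we have $d_{a_i}(x)=a_i$. For a formula $B$ the sentence of Lemma 6 at $x$ is therefore $B^a$. Now $T_x=T_{\mathrm{root}}\supseteq\Delta$ contains all $\gamma^a$ and $\neg A^a$, because $x=x_{\mathrm{root}}$. So all $\gamma\in\Gamma$ are true, and $A$ is false, at $x$ under $\sigma$.

For the cardinality, $X$ is infinite, being nonempty and metrizable without isolated points. As $s\mapsto x_s$ is injective, there are at most $|X|$ nodes. Each node and each branch point contributes countably many individuals, so $|D|\le|X|$. Strong completeness is the contrapositive of what was proved, and completeness is the case $\Gamma=\emptyset$. Finally, $\mathbb N^{\mathbb N}$ is metrizable, strongly zero-dimensional by Section 3, and has no isolated points. $\blacksquare$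

So QS4 is complete and strongly complete for $\mathbb N^{\mathbb N}$. For $X=\mathbb Q$ the same construction gives a countable domain, because $|D|\le|X|$. Over $\mathbb N^{\mathbb N}$ the domain receives new individuals from each of uncountably many branch points, and Lemma 1 shows that it cannot be countable in general.

## 10. Prescribed domain sizes over $\mathbb N^{\mathbb N}$

**Proof of Theorem 3.** The case $1\le\kappa<\mathrm{cov}(\mathcal M)$ was settled by Lemma 1. Let $\kappa\ge2^{\aleph_0}$ and $\Gamma\nvdash A$. The model of Theorem 1 on $\mathbb N^{\mathbb N}$ has $|D|\le2^{\aleph_0}$. Adjoin to $D$ a set of $\kappa$ formal copies of the individual $d_a$, each with the same name as $d_a$ at every point, and define $V$ through the names as before. The copies are constant near every $z$ with value in $C_z^0$, and (5) still holds. So the proof of Lemma 6 applies without change. The new domain has cardinality $\kappa$, and as before all of $\Gamma$ is true and $A$ is false at $x$ under $\sigma$. $\blacksquare$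

## 11. Dense isolated points as the only obstruction

**Proof of Theorem 2.** (i)⇒(ii) is the case $\Gamma=\emptyset$.

(ii)⇒(iii). Suppose the isolated points are dense in $X$; we exhibit a valid formula that is not a theorem. Let $p=P(y)$ as in Section 2. We claim that $\Box\Diamond p\to\Diamond\Box p$ is valid in $X$. Let $\Box\Diamond p$ be true at $x$, and let $O\ni x$ be open with $\Diamond p$ true throughout $O$. Every open $O'$ with $x\in O'\subseteq O$ contains an isolated point $u$. As $\{u\}$ is open, $\Diamond p$ at $u$ gives $p$ at $u$, and then $\Box p$ at $u$. So $\Diamond\Box p$ is true at $x$. On the other hand, take the two-point indiscrete space and one individual, with $p$ true at exactly one point. The only nonempty open set is the whole space, so $\Diamond p$ and $\Box\Diamond p$ are true everywhere, while $\Box p$ and $\Diamond\Box p$ are true nowhere. By soundness the formula is not a theorem, so QS4 is not complete for $X$.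

(iii)⇒(i). The idea is to apply Theorem 1 inside a clopen piece without isolated points. The complement of the closure of the set of isolated points is open and, by (iii), nonempty. Since $X$ has a clopen base (Section 4; that argument used only strong zero-dimensionality and that points are closed), it contains a nonempty clopen $K\subseteq X$. $K$ is metrizable. It has no isolated points, since a point isolated in the open set $K$ would be isolated in $X$. It is strongly zero-dimensional: given an open cover of $K$, add the set $X\setminus K$ to get an open cover of $X$, take a refining clopen partition, and keep the nonempty intersections of its pieces with $K$. A piece that meets $K$ is not contained in $X\setminus K$, so it is contained in a member of the given cover.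

Let $\Gamma\nvdash A$. Theorem 1 gives a model on $K$, a point $x\in K$ and an assignment with all of $\Gamma$ true and $A$ false at $x$. Keep the domain $D$ and extend $V$ to $X$ arbitrarily outside $K$. Truth at points of $K$ is unchanged, by induction on formulas. Only $\Box$ needs a word: for $z\in K$, an open neighborhood $O$ of $z$ in $X$ may be shrunk to $O\cap K$, which is open both in $K$ and in $X$, so the witnessing neighborhoods inside $K$ decide $\Box B$ at $z$ in both models. Hence all of $\Gamma$ is true and $A$ is false at $x$ in a model on $X$. $\blacksquare$
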